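\title{The equality case of the Demailly--Pham inequality}

\begin{abstract}
Let $I$ be an ideal of a polynomial ring over an algebraically closed field, primary to the maximal ideal of the origin. Its log canonical threshold (in characteristic $0$) or F-pure threshold (in characteristic $p$) is at least $\sum_j e_{j-1}(I)/e_j(I)$, where the $e_j(I)$ are the mixed multiplicities of $I$ with the maximal ideal. Equality holds for the diagonal ideals $(x_1^{d_1},\dots,x_n^{d_n})$, and it was conjectured that these are the only cases of equality, up to integral closure and automorphisms of the ring. We prove the conjecture in characteristic $0$, with an automorphism that is a linear map composed with a triangular one. We disprove it in every characteristic $p>0$ and every dimension $n\ge 2$, by examples built from the curve $x^p+y^{p+1}=0$.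
\end{abstract}

\section{Introduction}

Let $k$ be an algebraically closed field, $R=k[x_1,\dots,x_n]$ and $\mathfrak m=(x_1,\dots,x_n)$, and let $I\subseteq R$ be an $\mathfrak m$-primary ideal. There are two ways to measure how singular $I$ is at the origin; the definitions are recalled in Section~\ref{sec:background}.

The first is a threshold $c(I)$: the log canonical threshold $\operatorname{lct}(I)$ if $\operatorname{char}k=0$, the F-pure threshold $\operatorname{fpt}(I)$ if $\operatorname{char}k=p>0$. The more $I$ vanishes, the smaller is $c(I)$. The second is the sequence of mixed multiplicities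
\[
e_j(I)=e(\underbrace{I,\dots,I}_{j},\underbrace{\mathfrak m,\dots,\mathfrak m}_{n-j}),\qquad 0\le j\le n .
\]
The number $e_j(I)$ is the Hilbert--Samuel multiplicity of the restriction of $I$ to a general linear subspace of dimension $j$. Thus $e_0(I)=1$, $e_1(I)$ is the order of vanishing of $I$ at the origin, and $e_n(I)=e(I)$.

Both measures are easy to compute for a \emph{diagonal ideal} $K=(x_1^{d_1},\dots,x_n^{d_n})$ with $d_1\le\dots\le d_n$: one has $c(K)=\sum_j 1/d_j$ and $e_j(K)=d_1\cdots d_j$ (Proposition~\ref{prop:C}). The exponents are the ratios of consecutive mixed multiplicities. For arbitrary $I$ we therefore put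
\[
d_j(I)=\frac{e_j(I)}{e_{j-1}(I)},\qquad
\operatorname{DP}(I)=\sum_{j=1}^n\frac1{d_j(I)}=\frac{1}{e_1(I)}+\frac{e_1(I)}{e_2(I)}+\dots+\frac{e_{n-1}(I)}{e_n(I)} .
\]
So $\operatorname{DP}(I)$ is the threshold that $I$ would have if it were diagonal with the same mixed multiplicities. By a theorem of Demailly and Pham in characteristic $0$, and by the analogous result in positive characteristic,
\begin{equation}\label{eq:DP}
c(I)\ge \operatorname{DP}(I)\qquad\text{for every $\mathfrak m$-primary ideal } I .
\end{equation}
The inequality can be strict, even when all $d_j(I)$ are integers.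

\begin{example}\label{ex:strict}
Let $I=(xy,\,x^3+y^3)\subseteq k[x,y]$. Then $e_1=2$ and $e_2=2\cdot 3=6$, so $\operatorname{DP}(I)=\frac12+\frac13$. On the other hand $c(I)\ge c((xy))=1$, because $xy=0$ has normal crossings in characteristic $0$ and $(xy)^{q-1}\notin(x^q,y^q)$ in characteristic $p$.
\end{example}

For which $I$ is \eqref{eq:DP} an equality? Both sides depend only on the integral closure $\overline I$ and are invariant under automorphisms of $R$ that fix $\mathfrak m$, so the natural guess is that the diagonal ideals are the only cases of equality up to these two operations. For $n=1$ every $\mathfrak m$-primary ideal is diagonal. For homogeneous ideals the guess is known to be correct: if $I$ is homogeneous and $c(I)=\operatorname{DP}(I)$, then $\varphi^*\overline I=\overline{(x_1^{d_1},\dots,x_n^{d_n})}$ for some integers $d_1,\dots,d_n$ and some $\varphi\in GL_n(k)$. For other ideals linear maps cannot suffice.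

\begin{example}\label{ex:model}
Let $I=((x-y^2)^2,\,y^5)\subseteq k[x,y]$. It is diagonal in the coordinates $x-y^2,\ y$, so $c(I)=\operatorname{DP}(I)=\frac12+\frac15$. On the curve $x=t^2$, $y=t$ the ideal $I$ restricts to $(t^5)$, so every element of $\overline I$ vanishes there to order at least $5$. A linear $\varphi$ with $\varphi(\overline I)=\overline{(x^2,y^5)}$ would give a nonzero linear form $g=\varphi^{-1}(x)$ with $g^2\in\overline I$; but $g^2$ vanishes on the curve to order $2$ or $4$.
\end{example}

This leads to the following statement, posed in \cite{classification}.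

\medskip
\noindent\textbf{Conjecture.} \emph{Let $k$ be algebraically closed and let $I\subseteq R$ be $\mathfrak m$-primary with $c(I)=\operatorname{DP}(I)$. Then $e_{j+1}(I)/e_j(I)$ is a positive integer for $0\le j\le n-1$. Moreover, there is an automorphism $\varphi$ of $R$ with}
\[
\varphi(\overline I)=\overline{\bigl(x_1^{e_1(I)},\,x_2^{e_2(I)/e_1(I)},\dots,x_n^{e_n(I)/e_{n-1}(I)}\bigr)} .
\]

As stated, the Conjecture is false: both assertions fail in every positive characteristic and every dimension $n\ge2$.

\begin{theorem}\label{thm:A}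
Let $k$ be algebraically closed of characteristic $p>0$ and let $n\ge2$. Write the variables $x_1,\dots,x_n$ as $x,y,z_3,\dots,z_n$ and put $f=x^p+y^{p+1}$.
\begin{enumerate}
\item[(1)] For $m\ge p$ let $I=(f,\,xy^m,\,z_3,\dots,z_n)$. Then $c(I)=\operatorname{DP}(I)$, but $e_n(I)/e_{n-1}(I)=(pm+p+1)/p\notin\mathbb Z$.
\item[(2)] For $N\ge p+2$ let $I=(f,\,y^N,\,z_3,\dots,z_n)$. Then $c(I)=\operatorname{DP}(I)$, and the ratios $e_{j+1}(I)/e_j(I)$ are the integers $1,\dots,1,p,N$. But no automorphism $\varphi$ of $R$ satisfies $\varphi(\overline I)=\overline{(x_1,\dots,x_{n-2},x_{n-1}^p,x_n^N)}$.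
\end{enumerate}
\end{theorem}

In characteristic $0$ the Conjecture is true, in a precise form.

\begin{theorem}\label{thm:B}
Let $k$ be algebraically closed of characteristic $0$, and let $I\subseteq R$ be $\mathfrak m$-primary with $\operatorname{lct}(I)=\operatorname{DP}(I)$. Then all $d_j=e_j(I)/e_{j-1}(I)$ are positive integers. Moreover, there are linear coordinates $X_1,\dots,X_n$ of $R$ and polynomials $g_i\in k[X_{i+1},\dots,X_n]$ such that, with $z_i=X_i-g_i$, one has $\overline I=\overline{(z_1^{d_1},\dots,z_n^{d_n})}$. In particular the Conjecture holds in characteristic $0$.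
\end{theorem}

The converse, and a rigidity property of the equality case, hold in all characteristics.

\begin{proposition}\label{prop:C}
Let $k$ be algebraically closed and let $I\subseteq R$ be $\mathfrak m$-primary.
\begin{enumerate}
\item[(i)] If $\varphi(\overline I)=\overline{(x_1^{d_1},\dots,x_n^{d_n})}$ for an automorphism $\varphi$ and integers $1\le d_1\le\dots\le d_n$, then $c(I)=\operatorname{DP}(I)$ and $e_j(I)=d_1\cdots d_j$.
\item[(ii)] If $c(I)=\operatorname{DP}(I)$ and $J\supseteq I$ is $\mathfrak m$-primary with $c(J)=c(I)$, then $\overline J=\overline I$.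
\end{enumerate}
\end{proposition}

Theorem~\ref{thm:B} and Proposition~\ref{prop:C}(i) together classify the equality case.

\begin{corollary}
In characteristic $0$, $\operatorname{lct}(I)=\operatorname{DP}(I)$ holds if and only if $\overline I$ is, up to an automorphism of $R$, the integral closure of a diagonal ideal.
\end{corollary}

The two theorems turn on the same point. Theorem~\ref{thm:B} is proved by induction on $n$: equality passes to a general hyperplane $H$, the restricted ideal is diagonal in some coordinates $y_i$ on $H$, and one has to lift each $y_i$ to a function $u_i$ on $\mathbb A^n$ with $u_i^{d_i}\in\overline I$. A vanishing theorem provides the lift. In characteristic $p$ the polynomial $f=x^p+y^{p+1}$ is as singular as $x^p$ for the F-pure threshold without being a $p$-th power, and in the examples of Theorem~\ref{thm:A}(2) the lift does not exist (Remark~\ref{rem:failure}).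

\section{Integral closure, multiplicities and thresholds}\label{sec:background}

Throughout, $k$ is algebraically closed. An automorphism of $R$ is a ring automorphism; those that we construct are $k$-linear. If $\mathfrak a$ is $\mathfrak m$-primary then $R/\mathfrak a=R_{\mathfrak m}/\mathfrak aR_{\mathfrak m}$, so lengths may be computed in $R$ or in $R_{\mathfrak m}$. The \emph{linear part} of $h\in\mathfrak m$ is its homogeneous component of degree $1$.

\subsection*{Integral closure}
An element $h$ of a ring is \emph{integral over} an ideal $I$ if $h^r+c_1h^{r-1}+\dots+c_r=0$ for some $r\ge1$ and $c_i\in I^i$. These elements form an ideal $\overline I\supseteq I$ with the same radical. For a valuation $v$ put $v(I)=\min\{v(h):h\in I\}$.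
\begin{enumerate}
\item[(I1)] (Persistence.) If $\psi\colon R\to S$ is a ring homomorphism, then $\psi(\overline I)\subseteq\overline{\psi(I)S}$; apply $\psi$ to the equation.
\item[(I2)] (Valuative criterion.) In a Noetherian domain $R$, $h\in\overline I$ if and only if $v(h)\ge v(I)$ for every discrete valuation $v$ of the fraction field that is nonnegative on $R$.
\item[(I3)] For an ideal $I$ of a polynomial ring $R$ over $k$ there is an $s_0$ with $\overline{I^{m+s_0}}\subseteq I^m$ for all $m\ge0$.
\end{enumerate}
From (I2) and $v(I^M)=Mv(I)$ we read off: $v(\overline I)=v(I)$; $(\overline I)^M\subseteq\overline{I^M}$; $h^M\in I^M$ implies $h\in\overline I$; $\overline{I^M}=\overline{K^M}$ implies $\overline I=\overline K$; and an ideal $\{h: v(h)\ge t\}$, such as $(t^s)\subseteq k[t]$, is integrally closed. To prove (I3), consider $B=\bigoplus_m\overline{I^m}\,T^m\subseteq R[T]$. It is a graded module over the Rees algebra $R[IT]$, and multiplying the equation of $h\in\overline{I^m}$ by $T^{mr}$ shows that $hT^m$ is integral over $R[IT]$. The normalization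 of the finitely generated $k$-domain $R[IT]$ is a finite module, so $B$ is generated in degrees $\le s_0$ for some $s_0$, and $\overline{I^{m+s_0}}=\sum_{i\le s_0}I^{m+s_0-i}\,\overline{I^i}\subseteq I^m$.

\subsection*{Multiplicities}
For $I$ $\mathfrak m$-primary, $\operatorname{length}(R/I^m)=e(I)\,m^n/n!+O(m^{n-1})$; this defines the Hilbert--Samuel multiplicity $e(I)$. By (I3) the same formula holds for $\operatorname{length}(R/\overline{I^m})$, and $e(\overline I)=e(I)$. If $I$ is generated by $n$ elements then $e(I)=\operatorname{length}(R/I)$, since $R$ is Cohen--Macaulay. For $a,b\gg0$ the function $\operatorname{length}(R/I^a\mathfrak m^b)$ is a polynomial of degree $n$ whose top-degree part is $\sum_{j}e_j(I)\,a^jb^{n-j}/(j!\,(n-j)!)$; this defines the mixed multiplicities $e_j(I)$.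
\begin{enumerate}
\item[(M1)] (Risler--Teissier; see \cite{HS}.) For a general linear form $\ell$ and $j\le n-1$, $e_j(I)=e_j(I\cdot R/\ell)$. Hence $e_j(I)=e(I|_\Lambda)$ for a general linear subspace $\Lambda$ of dimension $j$.
\item[(M2)] (Teissier, Rees--Sharp.) $e_j(I)^2\le e_{j-1}(I)\,e_{j+1}(I)$ for $1\le j\le n-1$; that is, $d_1(I)\le\dots\le d_n(I)$.
\item[(M3)] (Rees.) If $I\subseteq J$ are $\mathfrak m$-primary and $e(I)=e(J)$, then $\overline I=\overline J$.
\end{enumerate}
Restricting to one general $\Lambda$, we obtain from (M1) and (I1): $I\subseteq J$ implies $e_j(I)\ge e_j(J)$; $e_j(I^s)=s^je_j(I)$; $e_j(\overline I)=e_j(I)$; and $e_1(I)$ is the largest $r$ with $I\subseteq\mathfrak m^r$.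

\subsection*{The F-pure threshold}
Let $\operatorname{char}k=p$. The letter $q$ denotes a power $p,p^2,\dots$ of $p$, and $\mathfrak m^{[q]}=(x_1^q,\dots,x_n^q)$. For an ideal $0\ne I\subseteq\mathfrak m$ let $\nu_I(q)=\max\{r: I^r\not\subseteq\mathfrak m^{[q]}\}$. By Musta\c{t}\u{a}, Takagi and Watanabe,
\[
\operatorname{fpt}(I)=\lim_{q\to\infty}\nu_I(q)/q
\]
(the threshold at the origin, which is $\operatorname{fpt}(R,I)$ when $I$ is $\mathfrak m$-primary). A polynomial lies outside the monomial ideal $\mathfrak m^{[q]}$ exactly when one of its monomials has all exponents $\le q-1$. By (I3), $(\overline I)^{r+s_0}\subseteq I^r$, so $\nu_I\le\nu_{\overline I}\le\nu_I+s_0$ and $\operatorname{fpt}(\overline I)=\operatorname{fpt}(I)$.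

\subsection*{The log canonical threshold}
Let $\operatorname{char}k=0$ and let $X$ be a smooth variety. A \emph{prime divisor over} $X$ is a prime divisor $E$ on a smooth variety $X'$ with a birational morphism $\pi\colon X'\to X$. It defines a valuation $\operatorname{ord}_E$, which is positive on exactly those regular functions that vanish on the \emph{center} $\overline{\pi(E)}$. Let $K_{X'/X}$ be the divisor of the Jacobian determinant of $\pi$, that is, of $\pi^*\omega$ for a local generator $\omega$ of the top-degree forms on $X$. The \emph{log discrepancy} $A_E=1+\operatorname{ord}_E(K_{X'/X})\ge1$ depends only on the valuation. A \emph{log resolution} of an ideal $I$ is a projective birational $\pi\colon X'\to X$ with $X'$ smooth and $I\mathcal O_{X'}=\mathcal O_{X'}(-F)$, such that $\operatorname{Supp}F$ and the exceptional locus form a simple normal crossings (snc) divisor: the components are smooth and are locally given by distinct members of a system of local coordinates.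
\begin{enumerate}
\item[(T1)] $\operatorname{lct}(I)=\min_E A_E/\operatorname{ord}_E(I)$ over the prime divisors $E$ with $\operatorname{ord}_E(I)>0$ on any log resolution of $I$; this is also the infimum over all such prime divisors over $X$. In particular $\operatorname{lct}(\overline I)=\operatorname{lct}(I)$.
\item[(T2)] If $y_1,\dots,y_r$ are local coordinates at a point $P$ of a smooth variety of dimension $r$, then $A_D\ge\sum_i\operatorname{ord}_D(y_i)$ for every prime divisor $D$ centered at $P$.
\item[(T3)] (Local vanishing \cite{Laz}.) If $\pi\colon X'\to X$ is a log resolution of $I$ with $I\mathcal O_{X'}=\mathcal O_{X'}(-F)$, then $R^1\pi_*\mathcal O_{X'}(K_{X'/X}-\lfloor\kappa F\rfloor)=0$ for real $\kappa\ge0$. Here $\lfloor\ \rfloor$ rounds down each coefficient.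
\end{enumerate}
For (T2), write $y_i=\varepsilon_iw^{a_i}$ near a general point of $D=\{w=0\}$, with $\varepsilon_i$ a unit. Then $dy_i/y_i=a_i\,dw/w+d\varepsilon_i/\varepsilon_i$, the wedge product of these forms has at most a simple pole along $D$, and so $A_D-1=\operatorname{ord}_D(dy_1\wedge\dots\wedge dy_r)\ge\sum_ia_i-1$.

\begin{lemma}[Monomial divisors]\label{lem:monomial}
Let $w_1,\dots,w_n$ be positive integers with greatest common divisor $1$. There is a prime divisor $E$ over $\mathbb A^n$ with $A_E=\sum_iw_i$ such that $\operatorname{ord}_E(h)$ is the minimum of $\sum_iw_i\alpha_i$ over the monomials $x^\alpha$ occurring in $h$.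
\end{lemma}

\begin{proof}
Choose $(a_{ij})\in GL_n(\mathbb Z)$ with first column $(w_i)$. The formulas $x_i=\prod_js_j^{a_{ij}}$ define a birational morphism $\mathbb A^1\times(\mathbb A^1\setminus0)^{n-1}\to\mathbb A^n$. Let $E=\{s_1=0\}$. Distinct monomials in $x$ become distinct Laurent monomials in $s$, which gives the formula for $\operatorname{ord}_E$. From $dx_i/x_i=\sum_ja_{ij}\,ds_j/s_j$ we get $dx_1\wedge\dots\wedge dx_n=\pm x_1\cdots x_n\,\frac{ds_1}{s_1}\wedge\dots\wedge\frac{ds_n}{s_n}$, which vanishes along $E$ to order $\sum_iw_i-1$.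
\end{proof}

\section{Diagonal ideals and monotonicity of $\operatorname{DP}$}\label{sec:diagonal}

\begin{proof}[Proof of Proposition~\ref{prop:C}(i)]
Taking radicals gives $\varphi(\mathfrak m)=\mathfrak m$. Such a $\varphi$ preserves lengths, the ideals $\mathfrak m^{[q]}$, and log resolutions with their Jacobian divisors, hence $e_j$ and $c$. These invariants depend only on $\overline I$, so we may take $I=K=(x_1^{d_1},\dots,x_n^{d_n})$.

On a general $\Lambda$ of dimension $j$ the functions $x_1,\dots,x_j$ are coordinates. Let $K_j=(x_1^{d_1},\dots,x_j^{d_j})\subseteq k[\Lambda]$ and $d=d_j$. A monomial $u=\prod_{i\le j} x_i^{\alpha_i}$ of degree $d$ has $u^d=\prod(x_i^d)^{\alpha_i}\in K_j^{\,d}$, because $d\ge d_i$ for $i\le j$; hence $\mathfrak m_\Lambda^d\subseteq\overline{K_j}$. For $i>j$ we have $d_i\ge d$, so $x_i^{d_i}|_\Lambda\in\mathfrak m_\Lambda^{d}$. Thus $K_j\subseteq K|_\Lambda\subseteq\overline{K_j}$, which gives $e_j(K)=e(K_j)=d_1\cdots d_j$ and $\operatorname{DP}(K)=\sum_i1/d_i$.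

In characteristic $p$, $K^r$ is generated by the monomials $\prod x_i^{d_ir_i}$ with $\sum r_i=r$, and such a monomial lies outside $\mathfrak m^{[q]}$ if and only if $r_i\le(q-1)/d_i$ for all $i$. So $\nu_K(q)=\sum_i\lfloor(q-1)/d_i\rfloor$ and $\operatorname{fpt}(K)=\sum_i1/d_i$. In characteristic $0$ the equality $\operatorname{lct}(K)=\sum_i1/d_i$ is a case of Howald's formula for monomial ideals. Directly: $\ge$ is \eqref{eq:DP}, and Lemma~\ref{lem:monomial} with $w_i=L/d_i$, $L=\operatorname{lcm}(d_1,\dots,d_n)$, gives a divisor with $\operatorname{ord}_E(K)=L$ and $A_E/L=\sum_i1/d_i$.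
\end{proof}

A larger ideal has a larger threshold and smaller mixed multiplicities. It is not apparent from the formula that $\operatorname{DP}$ also grows, since $e_1,\dots,e_{n-1}$ occur in numerators and in denominators. For $n=2$ the derivative of $1/t_1+t_1/t_2$ in $t_1$ is $-1/t_1^2+1/t_2$, which is $\le0$ exactly when $t_1^2\le t_2$. So (M2) is the condition that makes $\operatorname{DP}$ monotone. For $t=(t_1,\dots,t_n)\in\mathbb R_{>0}^n$ and $t_0=1$ put
\[
\Phi(t)=\sum_{j=1}^n\frac{t_{j-1}}{t_j},\qquad \mathcal C=\{t:\ t_j^2\le t_{j-1}t_{j+1}\ \text{ for }1\le j\le n-1\}.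
\]

\begin{lemma}\label{lem:mono}
If $s,t\in\mathcal C$ and $s_j\le t_j$ for all $j$, then $\Phi(s)\ge\Phi(t)$. If moreover $\Phi(s)=\Phi(t)$, then $s_n=t_n$.
\end{lemma}

\begin{proof}
In the coordinates $\tau_j=\log t_j$, $\tau_0=0$, the set $\mathcal C$ is the convex cone $\tau_j-\tau_{j-1}\le\tau_{j+1}-\tau_j$, and $\Phi=\sum_j\exp(\tau_{j-1}-\tau_j)$. On $\mathcal C$,
\[
\frac{\partial\Phi}{\partial\tau_j}=-\exp(\tau_{j-1}-\tau_j)+\exp(\tau_j-\tau_{j+1})\le0\quad(j<n),\qquad
\frac{\partial\Phi}{\partial\tau_n}=-\exp(\tau_{n-1}-\tau_n)<0 .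
\]
The segment from $\log s$ to $\log t$ lies in $\mathcal C$ and its direction has nonnegative entries. So $\Phi$ does not increase along it, and it decreases strictly if $s_n<t_n$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}(ii)]
Since $e_j(J)\le e_j(I)$ and both sequences lie in $\mathcal C$ by (M2), Lemma~\ref{lem:mono} and \eqref{eq:DP} give
$\operatorname{DP}(J)\ge \operatorname{DP}(I)=c(I)=c(J)\ge \operatorname{DP}(J)$.
Hence $\operatorname{DP}(J)=\operatorname{DP}(I)$, so $e(J)=e(I)$ by the lemma, and $\overline J=\overline I$ by (M3).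
\end{proof}

\section{Counterexamples in characteristic $p$}\label{sec:charp}

Let $\operatorname{char}k=p$ and $f=x^p+y^{p+1}$. Since $q/p$ is a power of $p$ (possibly $1$), Frobenius gives
\begin{equation}\label{eq:frob}
f^{q/p}=x^q+y^{(p+1)q/p}\in(x^q,y^q).
\end{equation}
So $\operatorname{fpt}(f)\le 1/p$: the threshold of $f$ is no larger than that of $x^p$. But $x^p$ cuts out a thickened line, while $f$ cuts out the singular curve
\begin{equation}\label{eq:arc}
\gamma(t)=(x,y)=(-t^{p+1},\,t^p),
\end{equation}
where $f\circ\gamma=0$ because $(-1)^p=-1$ in $k$. Colengths of ideals $(f,g)$ see this curve.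

\subsection*{The smallest example}
Let $p=2$ and $J=(x^2+y^3,\,xy^2)$. Then $e_1=2$, and $e_2=3+2\cdot2=7$ because $f$ meets $x=0$ with multiplicity $3$ and $y=0$ with multiplicity $2$. So $\operatorname{DP}(J)=\frac12+\frac27$, and $d_2=\frac72$. Give $x$ weight $3$ and $y$ weight $2$. Then $f$ has weight $6$, $xy^2$ has weight $7$, and a monomial outside $(x^q,y^q)$ has weight at most $5(q-1)$. If $f^a(xy^2)^b\notin(x^q,y^q)$, then
\[
6a+7b<5q\qquad\text{and, by \eqref{eq:frob},}\qquad a<q/2 .
\]
The first constraint alone allows $a+b$ up to $5q/6$, using only the cheaper factor $f$. The second constraint stops $f$ at $a=q/2$; the remaining weight $2q$ pays for $b=2q/7$ factors $xy^2$. Hence $\operatorname{fpt}(J)\le\frac12+\frac27$, and \eqref{eq:DP} gives equality. One can also see the lower bound directly. For $q=8$,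
\[
f^3(xy^2)^2=(x^6+3x^4y^3+3x^2y^6+y^9)\,x^2y^4
\]
contains $x^6y^7$ with coefficient $3\ne0$, so $\nu_J(8)\ge5$; the proof below produces such a monomial for every $q$. The values $e_1=2$, $e_2=7$ do not depend on the characteristic, so in characteristic $0$ Theorem~\ref{thm:B} forces $\operatorname{lct}(J)>\operatorname{DP}(J)$.

\subsection*{Reduction to two variables}

\begin{lemma}\label{lem:reduce}
Let $J\subseteq k[x,y]$ be $(x,y)$-primary and generated by two elements, and let $I=JR+(z_3,\dots,z_n)$. Then $\operatorname{fpt}(I)=n-2+\operatorname{fpt}(J)$, and $e_j(I)=1$ for $j\le n-2$, $e_{n-1}(I)=e_1(J)$, $e_n(I)=e_2(J)$. In particular $\operatorname{DP}(I)=n-2+\operatorname{DP}(J)$.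
\end{lemma}

\begin{proof}
The ideal $I^r$ is generated by the elements $g\,z^\gamma$ with $|\gamma|\le r$ and $g\in J^{r-|\gamma|}$. Such an element lies outside $\mathfrak m^{[q]}$ if and only if all $\gamma_i\le q-1$ and $g\notin(x^q,y^q)$. Hence $\nu_I(q)=\nu_J(q)+(n-2)(q-1)$.

Let $\Lambda$ be a general subspace of dimension $j$. If $j\le n-2$, then $\Lambda$ meets the plane $z_3=\dots=z_n=0$ only in the origin, so the $z_i$ generate $\mathfrak m_\Lambda$ and $e_j(I)=1$. If $j=n-1$, then $\Lambda$ meets this plane in a general line, with coordinate $t$, and $z_3,\dots,z_n,t$ are coordinates on $\Lambda$. The image of $J$ in $k[t]$ is $(t^{e_1(J)})$, so $I|_\Lambda=(z_3,\dots,z_n,t^{e_1(J)})$ and $e_{n-1}(I)=e_1(J)$. Finally $I$ has $n$ generators and $R/I=k[x,y]/J$, so $e_n(I)=\operatorname{length}k[x,y]/J=e_2(J)$.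
\end{proof}

Let $J_1=(f,xy^m)$ with $m\ge p$ and $J_2=(f,y^N)$ with $N\ge p+2$. Both are $(x,y)$-primary: on the zero set $xy=0$, and then $f=0$ forces $x=y=0$. Both have order $e_1=p$, since $f$ has order $p$ and the second generator has order $>p$. In $A=k[x,y]_{(x,y)}/(f)$ the elements $x,y$ are nonzerodivisors with $\operatorname{length}A/x=p+1$ and $\operatorname{length}A/y=p$. For nonzerodivisors $g,h$ the sequence $0\to A/h\xrightarrow{\,g\,}A/gh\to A/g\to0$ shows that lengths add. Hence
\[
e_2(J_1)=\delta:=pm+p+1,\quad e_2(J_2)=pN,\qquad \operatorname{DP}(J_1)=\frac1p+\frac p\delta,\quad \operatorname{DP}(J_2)=\frac1p+\frac1N .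
\]
With Lemma~\ref{lem:reduce} this gives the ratios $e_{j+1}/e_j$ stated in Theorem~\ref{thm:A}; note $\delta/p=m+1+\frac1p$. It remains to prove $\operatorname{fpt}(J_i)=\operatorname{DP}(J_i)$ and the last assertion of part (2).

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
\emph{Upper bound.} The ideal $J_1^r$ is generated by the elements $f^a(xy^m)^b$ with $a+b=r$. Suppose one of them is not in $(x^q,y^q)$. Then $a<q/p$ by \eqref{eq:frob}, and some monomial $x^{pi+b}y^{(p+1)(a-i)+mb}$ with $0\le i\le a$ has both exponents $\le q-1$. Taking its weight with $x$ of weight $p+1$ and $y$ of weight $p$, we get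
\[
p(p+1)a+\delta b\le(2p+1)(q-1).
\]
The hypothesis $m\ge p$ gives $\delta\ge p(p+1)$, so we may use $a<q/p$ as follows:
\[
\delta(a+b)\le(2p+1)(q-1)+\bigl(\delta-p(p+1)\bigr)a<(2p+1)q+\Bigl(\frac\delta p-p-1\Bigr)q=\Bigl(p+\frac\delta p\Bigr)q .
\]
Thus $\nu_{J_1}(q)<q\bigl(\frac1p+\frac p\delta\bigr)$.

\emph{Lower bound.} This is \eqref{eq:DP}; here is a direct proof. Let $a=q/p-1$, $j=\lfloor(q-1)/\delta\rfloor$, $b=pj$ and $i=a-j$. Then $i\ge0$: for $q=p$ we have $a=j=0$, and for $q\ge p^2$ we have $j<q/p^2\le q/p-1$. In $f^a(xy^m)^b$ distinct values of $i$ give distinct monomials, and the chosen one has coefficient $\binom{a}{i}=(-1)^i\ne0$ in $k$, because $(1+T)^{q/p-1}=(1+T^{q/p})/(1+T)$ in $k[[T]]$. Its exponents are $pi+b=pa=q-p$ and $(p+1)j+mpj=\delta j\le q-1$. So $\nu_{J_1}(q)\ge q/p-1+p\lfloor(q-1)/\delta\rfloor$, and $\operatorname{fpt}(J_1)\ge\frac1p+\frac p\delta$.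
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
\emph{The threshold.} If $f^ay^{Nb}\notin(x^q,y^q)$, then $a<q/p$ and $b<q/N$, so $\operatorname{fpt}(J_2)\le\frac1p+\frac1N$. For $a=q/p-1$ and $b=\lfloor(q-1)/N\rfloor$ the monomial $x^{q-p}y^{Nb}\notin(x^q,y^q)$ occurs in $f^ay^{Nb}$ with coefficient $1$, so $\operatorname{fpt}(J_2)\ge\frac1p+\frac1N$.

\emph{No automorphism.} The ideal $I$ now has the same threshold and the same mixed multiplicities as a diagonal ideal, so a finer test is needed. We use the curve \eqref{eq:arc}, as in Example~\ref{ex:model}. Suppose $\varphi(\overline I)=\overline{(x_1,\dots,x_{n-2},x_{n-1}^p,x_n^N)}$. Taking radicals, $\varphi(\mathfrak m)=\mathfrak m$. The $n$ elements $\varphi^{-1}(x_i)$ generate $\mathfrak m$, so their linear parts are a basis of $\mathfrak m/\mathfrak m^2$. Put $h_i=\varphi^{-1}(x_i)$ for $i\le n-2$ and $g=\varphi^{-1}(x_{n-1})$; then $h_i\in\overline I$ and $g^p\in\overline I$.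

Extend $\gamma$ by $z_i=0$. The image of $I$ in $k[t]$ is $(t^{pN})$, so by (I1) every element of $\overline I$ has order $\ge pN$ along $\gamma$. Therefore $h_1,\dots,h_{n-2}$ and $g$ all have order $\ge N\ge p+2$ along $\gamma$. Consider an element of $\mathfrak m$ with linear part $\alpha x+\beta y+\sum_i\zeta_iz_i$. Its terms of degree $\ge2$ have order $\ge2p\ge p+2$ along $\gamma$, so its order is $p$ if $\beta\ne0$ and $p+1$ if $\beta=0\ne\alpha$. Hence the $n-1$ linear parts of $h_1,\dots,h_{n-2},g$ lie in the span of $z_3,\dots,z_n$, which has dimension $n-2$. This contradicts their independence.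
\end{proof}

\begin{remark}
The bounds on $m$ and $N$ cannot be dropped. For $N\le p+1$ the ideal $(f,y^N)=(x^p,y^N)$ is diagonal. For $p=2$, $m=1$ the ideal $(x^2+y^3,xy)$ has $\operatorname{DP}=\frac12+\frac25<1\le\operatorname{fpt}$.
\end{remark}

\section{The classification in characteristic zero}\label{sec:char0}

Let $\operatorname{char}k=0$. We prove Theorem~\ref{thm:B} by induction on $n$. For $n=1$ we have $I=(x_1^d)$ with $d=e_1(I)$, and $z_1=x_1$ works. Let $n\ge2$, $X=\mathbb A^n$, and
\[
c=\operatorname{lct}(I)=\operatorname{DP}(I),\qquad e_j=e_j(I),\qquad d_j=e_j/e_{j-1}\in\mathbb Q_{>0},\qquad d_1\le\dots\le d_n .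
\]
By (T1) choose a prime divisor $E$ on a log resolution of $I$ with $b:=\operatorname{ord}_E(I)>0$ and $A_E=cb$. Its center lies in the zero set of $I$, so it is the origin. Normalize:
\[
v=\tfrac1b\operatorname{ord}_E,\qquad \mathfrak a_t=\{h\in R:\ v(h)\ge t\}\quad(t\in\mathbb R).
\]
Then $v(I)=1$, the values of $v$ on $R\setminus0$ lie in $\frac1b\mathbb Z_{\ge0}$, and $v(h)>0$ if and only if $h\in\mathfrak m$. The ideals $\mathfrak a_t$ are integrally closed and decrease with $t$; $\mathfrak a_t=R$ for $t\le0$, and $\mathfrak a_t$ is $\mathfrak m$-primary for $t>0$ because it contains $I^{\lceil t\rceil}$.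

If the theorem holds, the functions $z_i$ satisfy $v(z_i)\ge1/d_i$, since $z_i^{d_i}\in\overline I$. The proof reverses this: it finds coordinates with $v(z_i)\ge1/d_i$ and shows that this one valuation is enough to determine $\overline I$.

\subsection{The model case}\label{sub:model}
Take $I=(z_1^2,z_2^5)$ with $z_1=x-y^2$, $z_2=y$, as in Example~\ref{ex:model}; so $c=\frac7{10}$, $e_1=2$, $e_2=10$. The monomial divisor $E$ of Lemma~\ref{lem:monomial} with weights $(5,2)$ in $z_1,z_2$ has $A_E=7$ and $b=10$, so it computes $c$, and $v(z_1)=\frac12$, $v(z_2)=\frac15$.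

First, $\mathfrak a_m=\overline{I^m}$. Indeed $\mathfrak a_m$ is spanned by the monomials $z_1^\alpha z_2^\beta$ with $5\alpha+2\beta\ge10m$, and the tenth power of such a monomial is $(z_1^2)^{5\alpha}(z_2^5)^{2\beta}\in(I^m)^{10}$.

Second, let $\ell=y$ and $H=\{y=0\}$, so that $I_H=(x^2)$ has the expected multiplicity $e_1=2$. Count the monomials outside $\mathfrak a_m$ row by row in $\beta$. The rows have lengths $\lceil 2(m-\beta\,v(\ell))\rceil$, where the factor $2$ is $e(I_H)$, and there are $m/v(\ell)$ of them, for a total of about $m^2/v(\ell)$. The total must be about $e_2m^2/2=5m^2$, so $v(\ell)=\frac15$ is forced by $e_1$ and $e_2$.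

Third, $c-v(\ell)=\frac7{10}-\frac15=\frac12=\operatorname{lct}(I_H)$.

Fourth, the coordinate $x$ on $H$ must be lifted to a function with $v\ge\frac12$. The obvious lift $x=z_1+z_2^2$ has $v(x)=\frac25$, which is too small; the correct lift is $x-y^2$. In general nothing explicit is available, and the lift has to come from an extension theorem.

The general proof follows these four steps and then straightens the lifts into polynomial coordinates.

\subsection{One valuation determines the integral closures}

\begin{lemma}\label{lem:am}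
$\mathfrak a_m=\overline{I^m}$ for all integers $m\ge1$.
\end{lemma}

\begin{proof}
This is the argument of Proposition~\ref{prop:C}(ii) for $I^m\subseteq\mathfrak a_m$. Put $t_j=e_j(\mathfrak a_m)/m^j$. Then $t_j\le e_j(I^m)/m^j=e_j$, both sequences lie in $\mathcal C$ by (M2), and $\Phi(t)=m\operatorname{DP}(\mathfrak a_m)$. By (T1), $\operatorname{lct}(\mathfrak a_m)\le A_E/\operatorname{ord}_E(\mathfrak a_m)\le cb/mb=c/m$. Using \eqref{eq:DP} for $\mathfrak a_m$, the hypothesis $c=\operatorname{DP}(I)$, and Lemma~\ref{lem:mono},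
\[
\Phi(t)=m\operatorname{DP}(\mathfrak a_m)\le m\operatorname{lct}(\mathfrak a_m)\le c=\Phi(e_1,\dots,e_n)\le\Phi(t).
\]
By the equality case of Lemma~\ref{lem:mono}, $t_n=e_n$, that is, $e(\mathfrak a_m)=e(I^m)$. By (M3), $\overline{I^m}=\overline{\mathfrak a_m}=\mathfrak a_m$.
\end{proof}

The hypothesis is needed here. In Example~\ref{ex:strict} the monomial divisor with weights $(1,1)$ has $A_E=2=\operatorname{ord}_E(I)$, so it computes $\operatorname{lct}(I)=1$, but $\mathfrak a_1=\mathfrak m^2$ has multiplicity $4\ne6$.

\subsection{The value of a general linear form}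
Let $\ell$ be a general linear form, $H=\{\ell=0\}$, $R_H=R/\ell$, a polynomial ring in $n-1$ variables with maximal ideal $\mathfrak m_H=\mathfrak m R_H$, and $I_H=IR_H$. The only property of $\ell$ that we use is (M1): $e_j(I_H)=e_j$ for $j\le n-1$. It gives $e(I_H)=e_{n-1}$ and
\begin{equation}\label{eq:DPH}
\operatorname{DP}(I_H)=\sum_{j<n}\frac1{d_j}=c-\frac1{d_n}.
\end{equation}
To compare thresholds on $X$ and on $H$ we shall need to know $\lambda:=v(\ell)>0$.

\begin{lemma}\label{lem:lambda}
$\lambda=e_{n-1}/e_n=1/d_n$.
\end{lemma}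

\begin{proof}
Since $v(\ell h)=\lambda+v(h)$, we have $(\mathfrak a_t:\ell)=\mathfrak a_{t-\lambda}$, and there is an exact sequence
\[
0\to R/\mathfrak a_{t-\lambda}\xrightarrow{\ \ell\ }R/\mathfrak a_t\to R_H/\mathfrak a_tR_H\to0 .
\]
Put $L(s)=\operatorname{length}(R_H/\mathfrak a_sR_H)$. Applying the sequence for $t=m,\,m-\lambda,\,m-2\lambda,\dots$ until $t\le0$, we get
\begin{equation}\label{eq:slices}
\operatorname{length}(R/\mathfrak a_m)=\sum_{0\le i<m/\lambda}L(m-i\lambda).
\end{equation}
By Lemma~\ref{lem:am} the left side is $e_nm^n/n!+O(m^{n-1})$. For real $s>0$ we have $I^{\lceil s\rceil}\subseteq\mathfrak a_s\subseteq\mathfrak a_{\lfloor s\rfloor}=\overline{I^{\lfloor s\rfloor}}$, where $I^0=R$, so (I1) gives $I_H^{\lceil s\rceil}\subseteq\mathfrak a_sR_H\subseteq\overline{I_H^{\lfloor s\rfloor}}$. Hence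
\[
L(s)=\frac{e_{n-1}}{(n-1)!}\,s^{n-1}+O\bigl((1+s)^{n-2}\bigr).
\]
The sum \eqref{eq:slices} has $O(m)$ terms, so the errors add up to $O(m^{n-1})$. Comparing a sum of a monotone function with its integral, $\sum_i(m-i\lambda)^{n-1}=\frac1\lambda\int_0^ms^{n-1}ds+O(m^{n-1})=\frac{m^n}{n\lambda}+O(m^{n-1})$. The coefficients of $m^n$ in \eqref{eq:slices} give $e_n/n!=e_{n-1}/(n!\,\lambda)$.
\end{proof}

\subsection{Lifting functions from the hyperplane}
We want to extend a function $g$ on $H$ to a function on $X$ with large $v$. The condition $g^{d}\in\overline{I_H}$ is not suited to this: a lift of $g^d$ need not be a $d$-th power. We use instead a condition on $g$ itself that describes the sections of a line bundle, so that the obstruction to lifting is a cohomology group.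

Fix a log resolution $\pi\colon X'\to X$ of the ideal $\ell I$ on which $E$ is a divisor; it is obtained by resolving further the model on which $E$ was chosen. Then $I\mathcal O_{X'}=\mathcal O_{X'}(-F)$ is invertible, and $\pi$ is also a log resolution of $I$. Let $H'$ be the strict transform of $H$. It is a component of the snc divisor $\operatorname{Supp}\pi^*H$, so it is smooth, and $H'\to H$ is projective and birational; prime divisors $D\subset H'$ are prime divisors over $H$, and $A_D$ denotes their log discrepancy over $H$.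

\begin{proposition}\label{prop:lift}
Let $\kappa\ge0$ be real and let $g\in R_H$ satisfy
\begin{equation}\label{eq:hyp}
\operatorname{ord}_D(g)+A_D>\kappa\operatorname{ord}_D(I_H)\qquad\text{for all prime divisors }D\subset H' .
\end{equation}
Then there is $\tilde g\in R$ with $\tilde g|_H=g$ and $v(\tilde g)+c-\lambda>\kappa$.
\end{proposition}

\begin{proof}
The divisors $K_{X'/X}$, $\pi^*H-H'$ and $F$ are $\pi$-exceptional; for $F$ this holds because $F$ lies over the origin and $n\ge2$. None of them contains $H'$, so they restrict to divisors on $H'$. Put $F_H=F|_{H'}$; then $I_H\mathcal O_{H'}=\mathcal O_{H'}(-F_H)$. We need two identities.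

First, $\lfloor\kappa F\rfloor|_{H'}=\lfloor\kappa F_H\rfloor$: by the snc property the components of $F$ cut out on $H'$ reduced divisors without common components.

Second, $(K_{X'/X}-\pi^*H+H')|_{H'}=K_{H'/H}$ as divisors. Complete $\ell$ to linear coordinates $\ell,\ell_2,\dots,\ell_n$ and let $\omega=\frac{d\ell}\ell\wedge d\ell_2\wedge\dots\wedge d\ell_n$. The divisor of $\pi^*\omega$ is $K_{X'/X}-\pi^*H$. In local coordinates $w_1,\dots,w_n$ with $H'=\{w_1=0\}$ write $\pi^*\omega=\psi\,\frac{dw_1}{w_1}\wedge dw_2\wedge\dots\wedge dw_n$; then $\operatorname{div}\psi=K_{X'/X}-\pi^*H+H'$, and the residue of $\pi^*\omega$ along $H'$ is $\psi|_{H'}\,dw_2\wedge\dots\wedge dw_n$. Since $\pi$ is an isomorphism near the generic point of $H'$, this residue is the pullback of the residue $d\ell_2\wedge\dots\wedge d\ell_n$ of $\omega$ along $H$, whose divisor on $H'$ is $K_{H'/H}$.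

Let $G=K_{X'/X}-\lfloor\kappa F\rfloor-(\pi^*H-H')$. By the two identities, restriction to $H'$ gives an exact sequence
\[
0\to\mathcal O_{X'}(K_{X'/X}-\lfloor\kappa F\rfloor-\pi^*H)\to\mathcal O_{X'}(G)\to\mathcal O_{H'}(K_{H'/H}-\lfloor\kappa F_H\rfloor)\to0 .
\]
As $\pi^*H$ is the divisor of the function $\ell$, the first term is isomorphic to $\mathcal O_{X'}(K_{X'/X}-\lfloor\kappa F\rfloor)$, and its $R^1\pi_*$ vanishes by (T3). So the sequence stays exact after $\pi_*$, and since $X$ is affine, global sections of the middle term surject onto those of the last.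

In \eqref{eq:hyp} the left side is an integer, so it is at least $\lfloor\kappa\operatorname{ord}_D(F_H)\rfloor+1$. This says $\operatorname{div}(g)+K_{H'/H}-\lfloor\kappa F_H\rfloor\ge0$, so $g$ is a section of the last term. Let $\tilde g$ be a section of $\mathcal O_{X'}(G)$ mapping to it. Since $G$ is exceptional, the rational function $\tilde g$ has no pole along a prime divisor of $X$, so $\tilde g\in R$; and $\tilde g|_H=g$, as one sees at the generic point of $H$. The coefficient of $E$ in $G$ is $A_E-1-\lfloor\kappa b\rfloor-\operatorname{ord}_E(\ell)$, so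
\[
\operatorname{ord}_E(\tilde g)+A_E-\operatorname{ord}_E(\ell)\ge\lfloor\kappa b\rfloor+1>\kappa b .
\]
Divide by $b$ and use $A_E=cb$.
\end{proof}

We apply the proposition first to $g=1$, to set up the induction, and then to the coordinates that the induction provides.

\begin{lemma}\label{lem:H}
$\operatorname{lct}(I_H)=\operatorname{DP}(I_H)=c-\lambda$.
\end{lemma}

\begin{proof}
Let $c'=\operatorname{lct}(I_H)$ and $0\le\kappa<c'$. The function $g=1$ satisfies \eqref{eq:hyp}: if $\operatorname{ord}_D(I_H)=0$ because $A_D\ge1$, and otherwise because $A_D\ge c'\operatorname{ord}_D(I_H)$ by (T1). Its lift has $\tilde g(0)=1$, so $v(\tilde g)=0$ and $c-\lambda>\kappa$. Hence $c'\le c-\lambda$. By Lemma~\ref{lem:lambda}, \eqref{eq:DPH} and \eqref{eq:DP} for $I_H$, we have $c-\lambda=\operatorname{DP}(I_H)\le c'$.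
\end{proof}

By induction, $d_1,\dots,d_{n-1}$ are positive integers and there are generators $y_1,\dots,y_{n-1}$ of $\mathfrak m_H$ with $\overline{I_H}=\overline{(y_1^{d_1},\dots,y_{n-1}^{d_{n-1}})}$.

\begin{lemma}\label{lem:u}
There are $u_1,\dots,u_n\in\mathfrak m$ with linearly independent linear parts and $v(u_i)\ge1/d_i$ for all $i$.
\end{lemma}

\begin{proof}
Put $u_n=\ell$; then $v(u_n)=1/d_n$ by Lemma~\ref{lem:lambda}. Let $c'=c-\lambda=\sum_{j<n}1/d_j$. Fix $i<n$ and $0\le\kappa<c'+1/d_i$; we verify \eqref{eq:hyp} for $g=y_i$. Let $o=\operatorname{ord}_D(I_H)$. If $o=0$, it holds because $A_D\ge1$. If $o>0$, then $D$ is centered at the origin of $H$, and $y_j^{d_j}\in\overline{I_H}$ gives $\operatorname{ord}_D(y_j)\ge o/d_j$ for all $j<n$. By (T2), $A_D\ge\sum_j\operatorname{ord}_D(y_j)\ge oc'$, and so $\operatorname{ord}_D(y_i)+A_D\ge o\,(1/d_i+c')>\kappa o$.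

Proposition~\ref{prop:lift} yields $u_i\in R$ with $u_i|_H=y_i$ and $v(u_i)>\kappa-c'$. The lift depends on $\kappa$, but the value group is discrete: choose $\kappa$ so close to $c'+1/d_i$ that the open interval $(\kappa-c',1/d_i)$ contains no element of $\frac1b\mathbb Z$. Then $v(u_i)\ge1/d_i$. The images of $u_1,\dots,u_{n-1}$ in $\mathfrak m_H/\mathfrak m_H^2=\mathfrak m/(\mathfrak m^2+\ell R)$ form a basis, so together with $\ell$ the linear parts are independent.
\end{proof}

\begin{remark}\label{rem:failure}
By Lemma~\ref{lem:am}, $u_i^{d_i}\in\mathfrak a_1=\overline I$ for $i<n$. This conclusion fails in characteristic $p$. Take $n=2$ and $I=(f,y^N)$ as in Theorem~\ref{thm:A}(2). On a general line, $I_H=(t^p)$ and $\operatorname{fpt}(I_H)=\frac1p=\operatorname{fpt}(I)-\frac1{d_2}$, so the numerical statement of Lemma~\ref{lem:H} persists. Near the origin the generator $t^p$ lifts, up to a unit, to $f\in I$. But the proof of Theorem~\ref{thm:A}(2) shows that every $g\in\mathfrak m$ with $g^p\in\overline I$ has zero linear part, so $t$ has no lift $u_1$.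
\end{remark}

\subsection{Triangular coordinates}
The $u_i$ are local coordinates at the origin, but they need not generate $R$ as an algebra, so they do not yet define an automorphism. The inequalities $1/d_1\ge\dots\ge1/d_n$ leave room to modify them: $u_i$ may be changed by multiples of the earlier coordinates and by terms of high order.

\begin{lemma}\label{lem:tri}
Let $X_1,\dots,X_n$ be linear coordinates on $R$, let $\mathfrak b_1\subseteq\dots\subseteq\mathfrak b_n$ be ideals containing $\mathfrak m^N$ for some $N$, and let $u_i\in\mathfrak b_i$ with $u_i-X_i\in\mathfrak m^2$. Then there are $g_i\in k[X_{i+1},\dots,X_n]\cap\mathfrak m^2$ with $z_i:=X_i-g_i\in\mathfrak b_i$. Moreover $k[z_1,\dots,z_n]=R$ and $(z_1,\dots,z_n)=\mathfrak m$.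
\end{lemma}

\begin{proof}
Suppose $g_1,\dots,g_{i-1}$ have been found. For $j<i$ we have $X_j\equiv g_j\pmod{\mathfrak b_i}$, since $z_j\in\mathfrak b_j\subseteq\mathfrak b_i$. In the polynomial $X_i-u_i\in\mathfrak m^2$ substitute $g_1$ for $X_1$, then $g_2$ for $X_2$, and so on up to $X_{i-1}$. Each substitution preserves the class modulo $\mathfrak b_i$ and membership in $\mathfrak m^2$, and removes one variable without reintroducing earlier ones. We obtain $r\in k[X_i,\dots,X_n]\cap\mathfrak m^2$ with $X_i\equiv X_i-u_i\equiv r\pmod{\mathfrak b_i}$.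

To remove $X_i$ from $r$, iterate. Write $X'=(X_{i+1},\dots,X_n)$ and define $\rho_0=0$, $\rho_{s+1}=r(\rho_s,X')\in k[X']\cap\mathfrak m^2$. We claim $X_i-\rho_s\in\mathfrak b_i+\mathfrak m^{s+1}$. This holds for $s=0$. For a monomial $X_i^aX'^\beta$ of degree $\ge2$ the difference $(X_i^a-\rho_s^a)X'^\beta$ lies in $(X_i-\rho_s)\,\mathfrak m$, so
\[
X_i-\rho_{s+1}\equiv r(X_i,X')-r(\rho_s,X')\in(X_i-\rho_s)\,\mathfrak m\subseteq\mathfrak b_i+\mathfrak m^{s+2}\pmod{\mathfrak b_i}.
\]
Take $g_i=\rho_{N-1}$. Finally $g_n=0$, and $X_i=z_i+g_i(X_{i+1},\dots,X_n)$ shows by descending induction that all $X_i$ lie in $k[z_1,\dots,z_n]$. So the $z_i$ are $n$ generators of a $k$-algebra of transcendence degree $n$, hence algebraically independent, and $(z_1,\dots,z_n)$ is a maximal ideal contained in $\mathfrak m$.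
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:B}}
Let $X_i$ be the linear part of $u_i$ and $\mathfrak b_i=\mathfrak a_{1/d_i}$. These ideals are $\mathfrak m$-primary and increase with $i$ by (M2). Lemmas~\ref{lem:u} and~\ref{lem:tri} give polynomial coordinates $z_i=X_i-g_i$ of the required form with $v(z_i)\ge1/d_i$.

We do not yet know that $d_n$ is an integer, so we pass to a power of $I$. Choose $M\ge1$ with $Md_n\in\mathbb Z$ and let $Q=(z_1^{Md_1},\dots,z_n^{Md_n})$. Each generator has $v\ge M$, so $Q\subseteq\mathfrak a_M=\overline{I^M}$ by Lemma~\ref{lem:am}. The multiplicities agree: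
\[
e(Q)=M^nd_1\cdots d_n=M^ne_n=e(\overline{I^M}).
\]
By (M3), $\overline Q=\overline{I^M}$.

Now restrict to the curve $z_1=\dots=z_{n-1}=0$. In $R/(z_1,\dots,z_{n-1})=k[z_n]$ the image of $I$ is primary to $(z_n)$, so it is $(z_n^s)$ for an integer $s\ge1$. The images of $Q$ and $I^M$ are $(z_n^{Md_n})$ and $(z_n^{Ms})$. These are integrally closed, and by (I1) each is contained in the integral closure of the other. Hence $Md_n=Ms$ and $d_n=s$ is a positive integer.

Let $K=(z_1^{d_1},\dots,z_n^{d_n})$. Then $Q\subseteq K^M\subseteq\overline Q$: a generator $\prod_iz_i^{d_i\alpha_i}$ of $K^M$, with $\sum_i\alpha_i=M$, has $M$-th power $\prod_i(z_i^{Md_i})^{\alpha_i}\in Q^M$. So $\overline{K^M}=\overline Q=\overline{I^M}$, and $\overline I=\overline K$ by (I2).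

The $k$-algebra automorphism $\varphi$ of $R$ with $\varphi(z_i)=x_i$ is the composition of the inverse of the triangular automorphism $X_i\mapsto z_i$ with the linear map $X_i\mapsto x_i$. It satisfies
\[
\varphi(\overline I)=\overline{\bigl(x_1^{e_1},\,x_2^{e_2/e_1},\dots,x_n^{e_n/e_{n-1}}\bigr)},
\]
which is the assertion of the Conjecture. This completes the induction and the proof of Theorem~\ref{thm:B}. \qed

\begin{thebibliography}{9}

\bibitem{classification}
\emph{Classification of minimal singularity thresholds},
\texttt{https://bbaily.github.io/classificationJune.pdf}.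

\bibitem{HS}
Huneke and Swanson, \emph{Integral Closure}, Chapter 17.

\bibitem{Laz}
Lazarsfeld, \emph{Positivity II}, \S 9.4.

\end{thebibliography}
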